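\title{Grothendieck prestable $\infty$-categories do not satisfy flat descent}

\begin{abstract}
To a connective $\mathbb{E}_\infty$-ring $A$ one can attach the $\infty$-category of $A$-linear Grothendieck prestable $\infty$-categories. We show that this construction does not satisfy descent for the flat topology, which answers a question posed in Lurie's \emph{Spectral Algebraic Geometry}. We construct a faithfully flat map $A\to B$ of nonzero ordinary commutative rings with $\mathrm{RHom}_A(B,A)=0$; it gives a nonzero stable $A$-linear $\infty$-category whose base change to $B$ vanishes. We also determine when descent holds: it holds along a faithfully flat map $A\to B$ if and only if $A$ lies in the thick tensor ideal generated by $B$. This is the case when $\pi_0B$ is an $\aleph_n$-presented $\pi_0A$-module for some finite $n$, and it fails for a map of rings of cardinality $\aleph_\omega$.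
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathrm{CAlg}^{\mathrm{cn}}$ be the $\infty$-category of connective $\mathbb{E}_\infty$-rings. For $A\in\mathrm{CAlg}^{\mathrm{cn}}$ let $\mathrm{Mod}_A$ be the stable $\infty$-category of $A$-modules and $\mathrm{Mod}_A^{\mathrm{cn}}\subset\mathrm{Mod}_A$ the full subcategory of connective modules. An $A$-module $M$ is \emph{flat} if $\pi_0M$ is a flat $\pi_0A$-module and the maps $\pi_rA\otimes_{\pi_0A}\pi_0M\to\pi_rM$ are isomorphisms for all $r$. A map $A\to B$ in $\mathrm{CAlg}^{\mathrm{cn}}$ is \emph{faithfully flat} if $B$ is a flat $A$-module and $\pi_0A\to\pi_0B$ is faithfully flat. We write $B^\bullet$ for the \v{C}ech conerve of $A\to B$, so that $B^n=B^{\otimes_A(n+1)}$, and we put $B^{-1}=A$.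

A functor $\Phi:\mathrm{CAlg}^{\mathrm{cn}}\to\widehat{\mathcal{C}at}_\infty$ satisfies \emph{descent along $A\to B$} if the canonical functor
\[
\Phi(A)\longrightarrow\varprojlim_{[n]\in\Delta}\Phi(B^n)
\]
is an equivalence. An object of the limit is a descent datum: an object over $B$, an identification of its two base changes to $B\otimes_AB$, and a coherent cocycle condition. The functor $\Phi$ satisfies \emph{descent for the flat topology} if it carries finite products to products and satisfies descent along every faithfully flat map.

We study descent one categorical level above modules, where the objects to be glued are themselves $A$-linear $\infty$-categories. An $\infty$-category $\mathcal C$ is \emph{prestable} if it is pointed, admits finite colimits, its suspension functor $\Sigma$ is fully faithful, and every morphism $Y\to\Sigma Z$ has a fiber $X$ for which $X\to Y\to\Sigma Z$ is a cofiber sequence. It is \emph{Grothendieck prestable} if it is moreover presentable and filtered colimits in $\mathcal C$ commute with finite limits. The basic example is $\mathrm{Mod}_A^{\mathrm{cn}}$;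 every presentable stable $\infty$-category is another. Let $\mathrm{Groth}_\infty$ be the $\infty$-category of Grothendieck prestable $\infty$-categories and colimit-preserving functors, and let
\[
\mathrm{Lin}(A)=\mathrm{Mod}_{\mathrm{Mod}_A^{\mathrm{cn}}}(\mathrm{Groth}_\infty)
\]
be the $\infty$-category of \emph{$A$-linear} ones: Grothendieck prestable $\infty$-categories with an action of $\mathrm{Mod}_A^{\mathrm{cn}}$ that preserves colimits in each variable. (In the notation of \cite{SAG} this is $\mathrm{LinCat}^{\mathrm{PSt}}_A$.) A map $A\to B$ induces the base change functor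
\[
\mathcal C\longmapsto\mathcal C_B=\mathrm{Mod}_B^{\mathrm{cn}}\otimes_{\mathrm{Mod}_A^{\mathrm{cn}}}\mathcal C ,
\]
and this makes $\mathrm{Lin}$ a functor $\mathrm{CAlg}^{\mathrm{cn}}\to\widehat{\mathcal{C}at}_\infty$. The following question is left open in \cite{SAG}.

\medskip
\noindent\textbf{Question.} \emph{Does $A\mapsto\mathrm{Lin}(A)$ satisfy descent for the flat topology?}
\medskip

Three results of \cite{SAG} point to a positive answer. The functor $\mathrm{Lin}$ satisfies descent for the \'etale topology \cite[Theorem~D.4.1.2]{SAG}, and along faithfully flat maps that are locally almost of finite presentation \cite[Theorem~D.4.1.6]{SAG}. The third result removes the finiteness condition on the map at the price of a condition on the categories. A prestable $\infty$-category $\mathcal C$ is \emph{complete} if $\mathcal C\to\widehat{\mathcal C}=\varprojlim_n\tau_{\le n}\mathcal C$ is an equivalence, where $\tau_{\le n}\mathcal C$ is the full subcategory of $n$-truncated objects and the transition maps are the truncation functors. The completion $\widehat{\mathcal C}$ of a Grothendieck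 prestable $\infty$-category is again Grothendieck prestable, and it is complete. The complete objects of $\mathrm{Lin}(A)$, with the completed base change $\mathcal C\mapsto(\mathcal C_B)^\wedge$, satisfy descent for the flat topology \cite[Proposition~D.6.6.2]{SAG}. The question asks whether both conditions can be dropped at once.

To see where a counterexample could hide, call an object $X$ \emph{$\infty$-connective} if $\tau_{\le n}X=0$ for all $n$. Completion forgets such objects, and they are the only objects that a faithfully flat base change can annihilate (Remark~\ref{rem:infconn}). The extreme case is that of a stable $\infty$-category $\mathcal D$. There every object has the form $Y[n+1]$, so an $n$-truncated object $X$ satisfies $\pi_0\mathrm{Map}(Y[n+1],X)=\pi_{n+1}\mathrm{Map}(Y,X)=0$ for all $Y$, and hence $X=0$. Thus $\tau_{\le n}\mathcal D=0$ for all $n$, every object of $\mathcal D$ is $\infty$-connective, and $\widehat{\mathcal D}=0$. Descent for complete categories says nothing about stable ones, and it is there that descent fails.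

\subsection{Results}

\begin{theorem}\label{thm:A}
There is a faithfully flat map $A\to B$ of ordinary commutative rings with $A\ne0$ and $\mathrm{RHom}_A(B,A)=0$. Consequently there is a nonzero stable $\mathcal D\in\mathrm{Lin}(A)$ with $\mathcal D_B=0$, and $\mathrm{Lin}(A)\to\varprojlim_\Delta\mathrm{Lin}(B^n)$ is not an equivalence. In particular, $A\mapsto\mathrm{Lin}(A)$ does not satisfy descent for the flat topology.
\end{theorem}

Theorem~\ref{thm:A} answers the question. The next two theorems describe the faithfully flat maps along which descent does hold. A full subcategory of a stable $\infty$-category is \emph{thick} if it is closed under shifts, cofibers and retracts. A thick subcategory of $\mathrm{Mod}_A$ is a \emph{thick $\otimes$-ideal} if it is closed under $-\otimes_AN$ for every $N\in\mathrm{Mod}_A$. Let $\mathrm{Th}(B)\subset\mathrm{Mod}_A$ be the smallest thick $\otimes$-ideal containing $B$. The map $A\to B$ is \emph{descendable} if $A\in\mathrm{Th}(B)$. For instance, this holds if $A\to B$ has an $A$-linear retraction, as is the case for a nonzero algebra over a field.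

\begin{theorem}\label{thm:B}
For a faithfully flat map $A\to B$ in $\mathrm{CAlg}^{\mathrm{cn}}$ the following are equivalent.
\begin{enumerate}
\item[(1)] The functor $\mathrm{Lin}(A)\to\varprojlim_\Delta\mathrm{Lin}(B^n)$ is an equivalence.
\item[(2)] For every stable presentable $A$-linear $\infty$-category $\mathcal D$, the functor $\mathcal D\to\varprojlim_\Delta\mathcal D_{B^n}$ is fully faithful.
\item[(3)] The map $A\to B$ is descendable.
\end{enumerate}
\end{theorem}

A module is \emph{$\aleph_n$-presented} if it has a presentation with at most $\aleph_n$ generators and at most $\aleph_n$ relations.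

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(i)] Let $A\to B$ be faithfully flat and suppose that $\pi_0B$ is an $\aleph_n$-presented $\pi_0A$-module for some $n<\omega$. Then $\mathrm{Lin}(A)\simeq\varprojlim_\Delta\mathrm{Lin}(B^n)$. The hypothesis holds, for example, if $|\pi_0A|,|\pi_0B|<\aleph_\omega$.
\item[(ii)] There is a faithfully flat map of commutative rings of cardinality $\aleph_\omega$ along which $\mathrm{Lin}$ does not satisfy descent.
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} collects the facts on linear $\infty$-categories that we use. Section~\ref{sec:A} proves Theorem~\ref{thm:A} and does not depend on the later sections. There $A$ is a polynomial ring in countably many variables over a very large field, and $B$ is built so that each variable pushes the lowest nonzero group $\mathrm{Ext}^j_A(B,A)$ up by one degree. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}, and Theorem~\ref{thm:C} is deduced from it in Section~\ref{sec:C}.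

\section{Linear $\infty$-categories, t-structures and flatness}\label{sec:prelim}

Universes are enlarged when necessary. Tensor products of module spectra are derived, $[1]$ denotes suspension, and $\mathrm{RHom}_A(M,N)\in\mathrm{Mod}_A$ is the internal mapping object, so that $\mathrm{Map}_A(M,N)=\Omega^\infty\mathrm{RHom}_A(M,N)$. We put $\mathrm{Ext}^i_A(M,N)=\pi_0\mathrm{Map}_A(M,N[i])$. For a discrete ring $A$ we have $\mathrm{Mod}_A=D(A)$; we write $H^j=\pi_{-j}$, and $D^{\ge n}$ for the complexes with $H^j=0$ for $j<n$.

\subsection{Limits, colimits and base change}\label{sub:bc}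

Let $\mathrm{Pr}^L$ be the $\infty$-category of presentable $\infty$-categories and colimit-preserving functors. The subcategory $\mathrm{Groth}_\infty\subset\mathrm{Pr}^L$ is full, and its tensor product is that of $\mathrm{Pr}^L$ \cite[C.4.2]{SAG}. So $\mathrm{Lin}(A)$ is a full subcategory of $\mathrm{Mod}_{\mathrm{Mod}_A^{\mathrm{cn}}}(\mathrm{Pr}^L)$. Small limits of module objects in $\mathrm{Pr}^L$ are computed on underlying $\infty$-categories (\cite[4.2.3.3]{HA}, \cite[5.5.3.13]{HTT}). Small colimits are computed in $\mathrm{Pr}^L$, that is, as limits of $\infty$-categories along the right adjoint functors (\cite[4.2.3.5]{HA}, \cite[5.5.3.18]{HTT}).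

For $A\to B$, base change $\mathrm{Lin}(A)\to\mathrm{Lin}(B)$ is left adjoint to restriction of scalars, and
\[
\mathcal C_B\simeq\mathrm{Mod}_B(\mathcal C)
\]
is the $\infty$-category of $B$-module objects of $\mathcal C$ \cite[4.8.4.6]{HA}. The unit of the adjunction is the free module functor $\mathcal C\to\mathcal C_B$, $X\mapsto B\otimes_AX$. Its right adjoint, the forgetful functor $U:\mathcal C_B\to\mathcal C$, is conservative and preserves limits and colimits. Every $Y\in\mathcal C_B$ is a colimit of free modules, by the bar resolution, and $UY$ is a retract of $B\otimes_AUY$, because the unit followed by the action map is the identity. If $A\to A'$ is a second map and $B'=A'\otimes_AB$, then for $Y\in\mathcal C_B$ we have the \emph{base change formula}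
\begin{equation}\label{eq:bc}
A'\otimes_AUY\;\simeq\;(A'\otimes_AB)\otimes_BY\;=\;B'\otimes_BY\qquad\text{in }\mathcal C_{A'} .
\end{equation}

Let $\mathrm{Lin}^{\mathrm{st}}(A)=\mathrm{Mod}_{\mathrm{Mod}_A}(\mathrm{Pr}^L)$. The $\infty$-category $\mathrm{Sp}$ of spectra is an idempotent algebra in $\mathrm{Pr}^L$ whose modules are the stable presentable $\infty$-categories, and $\mathrm{Sp}\otimes\mathrm{Mod}_A^{\mathrm{cn}}=\mathrm{Mod}_A$. Hence $\mathrm{Lin}^{\mathrm{st}}(A)$ is the full subcategory of $\mathrm{Lin}(A)$ spanned by the stable objects: on a stable object, the action of $\mathrm{Mod}_A^{\mathrm{cn}}$ extends uniquely to one of $\mathrm{Mod}_A$. The stabilization $\mathcal C\mapsto\mathrm{Sp}(\mathcal C)=\mathrm{Sp}\otimes\mathcal C$ is a functor $\mathrm{Lin}(A)\to\mathrm{Lin}^{\mathrm{st}}(A)$; it commutes with base change, and so does the natural $A$-linear functor $\mathcal C\to\mathrm{Sp}(\mathcal C)$.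

\subsection{t-structures}\label{sub:t}

A \emph{t-structure} on a stable $\infty$-category $\mathcal E$ is a pair of full subcategories $\mathcal E_{\ge0}$, $\mathcal E_{\le0}$, closed under $[1]$ and $[-1]$ respectively, such that, with $\mathcal E_{\ge n}=\mathcal E_{\ge0}[n]$ and $\mathcal E_{\le n}=\mathcal E_{\le0}[n]$, the space $\mathrm{Map}(X,Y)$ is contractible for $X\in\mathcal E_{\ge0}$ and $Y\in\mathcal E_{\le-1}$, and every $X$ sits in a fiber sequence $\tau_{\ge0}X\to X\to\tau_{\le-1}X$ with $\tau_{\ge0}X\in\mathcal E_{\ge0}$ and $\tau_{\le-1}X\in\mathcal E_{\le-1}$. Then $\tau_{\ge0}$ is right adjoint to the inclusion of $\mathcal E_{\ge0}$, and each of $\mathcal E_{\ge0}$, $\mathcal E_{\le-1}$ is the orthogonal of the other; in particular $\mathcal E_{\ge0}$ is closed under colimits and retracts. An exact functor is \emph{t-exact} if it preserves both subcategories; it then commutes with the truncation functors. We use Grothendieck prestability through the following two facts (\cite[\S C.1.2]{SAG}, \cite[C.1.4.1]{SAG}).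
\begin{enumerate}
\item[(P1)] If $\mathcal C$ is Grothendieck prestable and $\mathcal E=\mathrm{Sp}(\mathcal C)$, then $\mathcal C\to\mathcal E$ is fully faithful, and its image is $\mathcal E_{\ge0}$ for a t-structure on $\mathcal E$ such that $\mathcal E_{\le0}$ is closed under filtered colimits.
\item[(P2)] If $\mathcal E$ is a presentable stable $\infty$-category with a t-structure such that $\mathcal E_{\ge0}$ is presentable and $\mathcal E_{\le0}$ is closed under filtered colimits, then $\mathcal E_{\ge0}$ is Grothendieck prestable.
\end{enumerate}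
Taking $\mathcal E_{\ge0}=\mathcal E$ and $\mathcal E_{\le0}=0$ in (P2) shows that a presentable stable $\infty$-category is Grothendieck prestable.

\begin{lemma}\label{lem:texact}
Let $R\to R'$ be a map in $\mathrm{CAlg}^{\mathrm{cn}}$, let $\mathcal C\in\mathrm{Lin}(R)$ and $\mathcal E=\mathrm{Sp}(\mathcal C)$. Give $\mathcal E$ and $\mathcal E_{R'}=\mathrm{Sp}(\mathcal C_{R'})$ the t-structures of \textup{(P1)}.
\begin{enumerate}
\item[(i)] An object $Y\in\mathcal E_{R'}$ lies in $(\mathcal E_{R'})_{\ge0}=\mathcal C_{R'}$ if and only if $UY\in\mathcal C$, and in $(\mathcal E_{R'})_{\le0}$ if and only if $UY\in\mathcal E_{\le0}$.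
\item[(ii)] If $M$ is a flat $R$-module, then $M\otimes_R-:\mathcal E\to\mathcal E$ is t-exact. If $R'$ is flat over $R$, then $R'\otimes_R-:\mathcal E\to\mathcal E_{R'}$ is t-exact.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $\mathcal C\subset\mathcal E$ is a full subcategory stable under the action of $\mathrm{Mod}_R^{\mathrm{cn}}$, the functor $\mathrm{Mod}_{R'}(\mathcal C)\to\mathrm{Mod}_{R'}(\mathcal E)$ is fully faithful, with image the modules whose underlying object lies in $\mathcal C$. This is the first claim. An object $Y$ lies in $(\mathcal E_{R'})_{\le-1}$ if and only if $\mathrm{Map}(Z,Y)$ is contractible for all $Z\in\mathcal C_{R'}$. As $\mathcal C_{R'}$ is generated under colimits by free modules, it suffices to test $Z=R'\otimes_RX$ with $X\in\mathcal C$, and $\mathrm{Map}(R'\otimes_RX,Y)=\mathrm{Map}(X,UY)$. So the condition is $UY\in\mathcal E_{\le-1}$. Shifting gives the second claim.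

(ii) A flat module is a filtered colimit of finite free modules \cite[7.2.2.15]{HA}. So $M\otimes_RX$ is a filtered colimit of finite sums of copies of $X$, and both $\mathcal E_{\ge0}$ and $\mathcal E_{\le0}$ are closed under these operations. The last statement follows from (i) with $M=R'$.
\end{proof}

\begin{lemma}\label{lem:K}
Let $A\to B$ be faithfully flat. Then $K=\mathrm{cofib}(A\to B)$ is a flat $A$-module with $\pi_0K=\pi_0B/\pi_0A$.
\end{lemma}

\begin{proof}
Write $A_0=\pi_0A$, $B_0=\pi_0B$. For an $A_0$-module $M$, the map $M\to M\otimes_{A_0}B_0$ acquires a retraction after tensoring with $B_0$, given by the multiplication of $B_0$; by faithful flatness it is injective. The exact sequence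
\[
0=\mathrm{Tor}_1^{A_0}(M,B_0)\to\mathrm{Tor}_1^{A_0}(M,B_0/A_0)\to M\to M\otimes_{A_0}B_0
\]
shows that $B_0/A_0$ is flat. For $M=\pi_rA$ we find that $\pi_rA\to\pi_rB=\pi_rA\otimes_{A_0}B_0$ is injective with cokernel $\pi_rA\otimes_{A_0}(B_0/A_0)$. The long exact sequence of homotopy groups identifies this cokernel with $\pi_rK$.
\end{proof}

\begin{remark}\label{rem:infconn}
Let $A\to B$ be faithfully flat, $\mathcal C\in\mathrm{Lin}(A)$, and $X\in\mathcal C$ with $B\otimes_AX=0$. Then $X$ is $\infty$-connective. Indeed, let $\mathcal E=\mathrm{Sp}(\mathcal C)$ and $Y=\tau_{\le n}X\in\mathcal E_{\ge0}\cap\mathcal E_{\le n}$. By Lemma~\ref{lem:texact}, $B\otimes Y=\tau_{\le n}(B\otimes X)=0$, so the cofiber sequence $Y\to B\otimes Y\to K\otimes Y$ gives $Y\simeq(K\otimes Y)[-1]$. As $K$ is flat, $Y\in\mathcal E_{\le m}$ implies $Y\in\mathcal E_{\le m-1}$. Hence $Y\in\mathcal E_{\ge0}\cap\mathcal E_{\le-1}=0$.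
\end{remark}

\section{A faithfully flat algebra with no maps to the base}\label{sec:A}

\subsection{The right orthogonal of $B$}

We look for a nonzero stable $A$-linear $\infty$-category killed by base change to $B$. The natural candidate is the quotient of $\mathrm{Mod}_A$ obtained by forcing $B$ to become zero. It can be realized inside $\mathrm{Mod}_A$ as the right orthogonal of $B$.

\begin{proposition}\label{prop:orth}
Let $A\to B$ be a map in $\mathrm{CAlg}^{\mathrm{cn}}$ and let $\mathcal D\subset\mathrm{Mod}_A$ be the full subcategory of all $Y$ with $\mathrm{RHom}_A(B,Y)=0$. Then $\mathcal D$ has the structure of an object of $\mathrm{Lin}^{\mathrm{st}}(A)$ with $\mathcal D_B=0$. If $\mathcal D\ne0$, then $\mathrm{Lin}(A)\to\varprojlim_\Delta\mathrm{Lin}(B^n)$ is not an equivalence.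
\end{proposition}

\begin{proof}
We have $\mathrm{RHom}_A(B,Y)=0$ if and only if $\mathrm{Map}_A(B[i],Y)$ is contractible for all $i\in\mathbb Z$. So $\mathcal D$ consists of the local objects for the set of maps $\{B[i]\to0\}_{i\in\mathbb Z}$. By \cite[5.5.4.15]{HTT}, $\mathcal D$ is presentable and the inclusion has a left adjoint $L:\mathrm{Mod}_A\to\mathcal D$. Since $\mathcal D$ is closed under limits and shifts, it is stable, and $L$ is exact, being a colimit-preserving functor between stable $\infty$-categories.

The subcategory $\mathcal D$ need not be closed under tensoring with $A$-modules, so the action has to be defined through $L$. Let $\mathcal K=\{M:LM=0\}$; it is closed under colimits and shifts. It contains $B$, because $\mathrm{Map}(LB,LB)=\mathrm{Map}_A(B,LB)$ is contractible. For $N\in\mathcal K$, the class of $M$ with $M\otimes_AN\in\mathcal K$ contains $A$ and is closed under colimits and shifts, so it is all of $\mathrm{Mod}_A$. Thus $\mathcal K$ is a $\otimes$-ideal, and in particular $L(B\otimes_AY)=0$ for all $Y$. A map $f$ is inverted by $L$ if and only if $\mathrm{cofib}(f)\in\mathcal K$,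 so the maps inverted by $L$ are stable under $M\otimes_A-$. By \cite[2.2.1.9]{HA}, $\mathcal D$ is symmetric monoidal with tensor product $L(X\otimes_AY)$, which preserves colimits in each variable, and $L$ is a map in $\mathrm{CAlg}(\mathrm{Pr}^L)$. This makes $\mathcal D$ an object of $\mathrm{Lin}^{\mathrm{st}}(A)$, with $M$ acting by $Y\mapsto L(M\otimes_AY)$.

For $Y\in\mathcal D_B=\mathrm{Mod}_B(\mathcal D)$, the object $UY$ is a retract of the result $L(B\otimes_AUY)=0$ of acting on it by $B$. So $UY=0$, and $Y=0$ because $U$ is conservative. Hence $\mathcal D_B=0$, and $\mathcal D_{B^n}=0$ for all $n\ge0$ since each $B^n$ is a $B$-algebra.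

The zero $\infty$-category is a final object of each $\mathrm{Lin}(B^n)$. Mapping spaces in $\varprojlim_\Delta\mathrm{Lin}(B^n)$ are limits of mapping spaces, so an object all of whose components are final is itself final. Therefore $\mathcal D$ and $0$ have equivalent images in the limit. If $\mathcal D\ne0$ they are not equivalent in $\mathrm{Lin}(A)$, so the functor is not an equivalence.
\end{proof}

It remains to find a faithfully flat map $A\to B$ and a nonzero $Y$ with $\mathrm{RHom}_A(B,Y)=0$. We do this with $Y=A$, one variable at a time. Two standard facts organize the computation. First, if $Y$ is a module over a ring and $N\in D^{\ge n}$, then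
\begin{equation}\label{eq:bottom}
\mathrm{RHom}(Y,N)\in D^{\ge n}\qquad\text{and}\qquad H^n\mathrm{RHom}(Y,N)=\mathrm{Hom}(Y,H^n(N)).
\end{equation}
The second lets us separate the variables.

\begin{lemma}\label{lem:iter}
Let $k$ be a field, $R'$ and $R''$ commutative $k$-algebras, $X$ an $R'$-module, $Y$ an $R''$-module and $Z$ an $R'\otimes_kR''$-module. If $P_\bullet\to X$ is a free resolution over $R'$, then
\[
\mathrm{RHom}_{R'\otimes_kR''}(X\otimes_kY,Z)\simeq\mathrm{RHom}_{R''}\bigl(Y,\mathrm{Hom}_{R'}(P_\bullet,Z)\bigr),
\]
where the complex of $R''$-modules $\mathrm{Hom}_{R'}(P_\bullet,Z)$ represents $\mathrm{RHom}_{R'}(X,Z)$.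
\end{lemma}

\begin{proof}
Let $P'_\bullet\to Y$ be a free resolution over $R''$. As $k$ is a field, $P_\bullet\otimes_kP'_\bullet$ is a free resolution of $X\otimes_kY$ over $R'\otimes_kR''$, and
\[
\mathrm{Hom}_{R'\otimes_kR''}(P_i\otimes_kP'_j,Z)=\mathrm{Hom}_{R''}(P'_j,\mathrm{Hom}_{R'}(P_i,Z)).
\]
Both sides of the lemma are the total complex of this first-quadrant double complex.
\end{proof}

\subsection{Two variables}

The mechanism is visible with two variables. We ignore faithfulness for the moment and work with localizations.

\begin{example}\label{ex:two}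
Let $k$ be a field and $S\subset k$ a subset. Put $R=k[x,y]$, $Q=k[x^{\pm1}]$ and $Q_S=k[y][(y-c)^{-1}:c\in S]$. We compute the lowest cohomology of $\mathrm{RHom}_R(Q\otimes_kQ_S,R)$.

\emph{The first variable.} The $k[x]$-module $Q$ has the free resolution $\bigoplus_{j\ge0}k[x]e_j\to\bigoplus_{j\ge0}k[x]f_j$ with $e_j\mapsto f_j-xf_{j+1}$ and $f_j\mapsto x^{-j}$. Applying $\mathrm{Hom}_{k[x]}(-,R)$ gives the complex
\[
N=\Bigl(\prod_{j\ge0}R\to\prod_{j\ge0}R\Bigr),\qquad(a_j)\mapsto(a_j-xa_{j+1}).
\]
An element of the kernel has $a_j=x^ia_{j+i}$ for all $i$, so it is zero. For the cokernel, consider the surjection $\sigma:\prod_jR\to k[y][[x]]$, $(b_j)\mapsto\sum_jx^jb_j$. The sum telescopes on coboundaries: $\sigma(a_j-xa_{j+1})=a_0\in R$. Conversely, if $\sigma(b)\in R$, then $a_j=\sum_{i\ge j}x^{i-j}b_i=x^{-j}(\sigma(b)-\sum_{i<j}x^ib_i)$ is a polynomial and $b_j=a_j-xa_{j+1}$. So $N\simeq M[-1]$ with $M=k[y][[x]]/k[x,y]$. By Lemma~\ref{lem:iter} and \eqref{eq:bottom}, $\mathrm{RHom}_R(Q\otimes_kQ_S,R)$ lies in $D^{\ge1}$, and its $H^1$ is $\mathrm{Hom}_{k[y]}(Q_S,M)$.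

\emph{The second variable, $S$ uncountable.} Let $p=\sum_mp_m(y)x^m$ represent an element in the image of a $k[y]$-linear map $Q_S\to M$. This element is divisible by $y-c$ for every $c\in S$, so it is killed by the evaluation map $M\to k[[x]]/k[x]$, $y\mapsto c$. In other words, for each $c\in S$ there is an integer $m(c)$ with $p_m(c)=0$ for all $m\ge m(c)$. Since $S$ is uncountable, some value $m_0$ is taken by $m(c)$ for infinitely many $c$. For $m\ge m_0$ the polynomial $p_m$ then has infinitely many roots, so $p_m=0$, and $p\in k[x,y]$. Hence $H^1=0$ and $\mathrm{RHom}_R(Q\otimes_kQ_S,R)\in D^{\ge2}$.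

\emph{The second variable, $S$ countable.} Let $S=\{c_1,c_2,\dots\}$ and $g_m=\prod_{i\le m}(y-c_i)^m$. For $h\in Q_S$ we have $g_mh\in k[y]$ for large $m$, so $\varphi(h)=\sum_{m\gg0}g_mh\,x^m$ is a well-defined element of $M$. The map $\varphi:Q_S\to M$ is $k[y]$-linear and $\varphi(1)\ne0$. So $H^1\ne0$.
\end{example}

In the example, the vanishing of a class at $y=c$ is witnessed by an integer $m(c)$. There are fewer possible witnesses than points $c$, so infinitely many points share a witness, and a polynomial that vanishes at infinitely many points is zero. To add a third variable one must resolve $Q\otimes_kQ_S$, which requires uncountably many generators. The witness that a cocycle vanishes at $c$ is then a cochain with uncountably many components, and we have to bound the number of its possible shapes.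

\subsection{An interpolation lemma}

\begin{lemma}\label{lem:interp}
Let $k$ be a field, $R$ a commutative $k$-algebra and $V$ a $k$-vector space with $\dim_k(R\otimes_kV)\le\aleph_0$. Let $\kappa$ be an infinite cardinal and $P_\bullet$ a chain complex of free $R$-modules of rank at most $\kappa$, with $P_j=0$ for $j<0$. For a $k$-vector space $W$ put
\[
H^j(W)=H^j\bigl(\mathrm{Hom}_R(P_\bullet,R\otimes_kW)\bigr),
\]
a $k$-linear functor of $W$. Let $C\subset k$ be a subset with $|C|>2^\kappa$, and for $c\in C$ let $\mathrm{ev}_c:V[x]\to V$ be evaluation at $x=c$. If $m\in H^j(V[x])$ satisfies $\mathrm{ev}_c(m)=0$ in $H^j(V)$ for all $c\in C$, then $m=0$.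
\end{lemma}

\begin{proof}
Let $T_i$ be a basis of $P_i$, with $T_{-1}=\emptyset$, and write the differential $P_j\to P_{j-1}$ as $\tau\mapsto\sum_ta_{\tau t}t$, where each sum is finite. We take the coboundary of a cochain $q$ to be $q\circ d$; a sign would not change the cocycles or the coboundaries. Represent $m$ by a cocycle $p=(p_\tau)\in\prod_{\tau\in T_j}R\otimes V[x]$. By hypothesis, for each $c\in C$ there is $q_c=(q_{c,t})\in\prod_{t\in T_{j-1}}R\otimes V$ with
\begin{equation}\label{eq:witness}
\sum_ta_{\tau t}\,q_{c,t}=p_\tau(c)\qquad\text{for all }\tau\in T_j.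
\end{equation}
We want a cochain $q$ with polynomial components and coboundary $p$. The obstacle is that a component of $q$ must be a finite combination of basis vectors, whereas the basis vectors occurring in $q_{c,t}$ may vary with $c$.

\emph{Fixing the shape.} Let $E$ be a $k$-basis of $R\otimes V$; it is countable. For $t\in T_{j-1}$ let $\Sigma_c(t)\subset E$ be a finite set whose span contains $q_{c,t}$. The set of finite subsets of $E$ is countable and $|T_{j-1}|\le\kappa$, so there are at most $\aleph_0^\kappa=2^\kappa$ possibilities for the function $\Sigma_c$. If every fiber of $c\mapsto\Sigma_c$ were finite, we would have $|C|\le2^\kappa$. Hence there is an infinite subset $C'\subset C$ on which $\Sigma_c=\Sigma$ does not depend on $c$.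

\emph{The linear system.} Let $J$ be the set of pairs $(t,f)$ with $t\in T_{j-1}$ and $f\in\Sigma(t)$. Consider cochains of shape $\Sigma$, that is $q_t=\sum_{f\in\Sigma(t)}y_{t,f}f$, with unknown coefficients $y=(y_{t,f})$. For $\tau\in T_j$ and $e\in E$, the coefficient of $e$ in $\sum_ta_{\tau t}q_t$ is a linear form $\ell_{\tau,e}(y)$ with coefficients in $k$ that involves finitely many unknowns; we regard it as an element $\ell_{\tau,e}$ of the vector space $k^{(J)}$ with basis $J$. The set $E$ is also a $k[x]$-basis of $R\otimes V[x]$; let $\pi_{\tau,e}\in k[x]$ be the coefficient of $e$ in $p_\tau$. A solution $y\in k[x]^J$ of the system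
\[
\ell_{\tau,e}(y)=\pi_{\tau,e}\qquad(\tau\in T_j,\ e\in E)
\]
is the same as a $k$-linear map $k^{(J)}\to k[x]$ sending $\ell_{\tau,e}$ to $\pi_{\tau,e}$.

\emph{Solving it.} Let $\sum_i\alpha_i\ell_{\tau_i,e_i}=0$ be a finite relation in $k^{(J)}$ with $\alpha_i\in k$. For $c\in C'$, the coefficients $y_c\in k^J$ of $q_c$ satisfy $\ell_{\tau,e}(y_c)=\pi_{\tau,e}(c)$ by \eqref{eq:witness}, so $\sum_i\alpha_i\pi_{\tau_i,e_i}(c)=0$. As $C'$ is infinite, $\sum_i\alpha_i\pi_{\tau_i,e_i}=0$ in $k[x]$. Thus $\ell_{\tau,e}\mapsto\pi_{\tau,e}$ is a well-defined linear map on the span of the $\ell_{\tau,e}$, and it extends to $k^{(J)}$ because $k$ is a field. Since each $\Sigma(t)$ is finite, the resulting $y$ defines a cochain $q\in\prod_{T_{j-1}}R\otimes V[x]$, and its coboundary is $p$. So $m=0$.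
\end{proof}

The bounds on $\dim_k(R\otimes V)$, on the ranks and on $|C|$ enter only in the count of shapes. The countable case of Example~\ref{ex:two} shows that some lower bound on $|C|$ beyond infinity is needed: there $\varphi(1)\ne0$ vanishes at every point of the infinite set $S$.

\subsection{The rings}

Two changes turn Example~\ref{ex:two} into the required map. A localization $Q_S$ is flat but not faithfully flat over $k[y]$, so we use a product of two localizations at disjoint sets. And the sets must grow fast enough for Lemma~\ref{lem:interp} to apply at every stage.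

Recall that $\beth_0=\aleph_0$, $\beth_{n+1}=2^{\beth_n}$ and $\beth_\omega=\sup_n\beth_n$. Let $\kappa_n=\beth_{2n}$, so that $\kappa_0=\aleph_0$ and
\[
\kappa_n>\beth_{2n-1}=2^{\kappa_{n-1}}\qquad(n\ge1).
\]
Let $k$ be any field with $|k|\ge\beth_\omega$. For $n\ge1$ choose disjoint subsets $S_{n,0},S_{n,1}\subset k$ of cardinality $\kappa_n$, and put
\[
R_n=k[x_n],\qquad Q_{n,\varepsilon}=R_n[(x_n-c)^{-1}:c\in S_{n,\varepsilon}],\qquad B_n=Q_{n,0}\times Q_{n,1}.
\]
Let $A_{\le n}=k[x_1,\dots,x_n]$ and $B_{\le n}=B_1\otimes_k\cdots\otimes_kB_n$, both equal to $k$ for $n=0$, and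
\[
A=k[x_1,x_2,\dots]=\varinjlim_nA_{\le n},\qquad B=\bigotimes_{n\ge1}B_n=\varinjlim_nB_{\le n}.
\]
Finally let $V_n=k[x_i:i>n]$ and $B_{>n}=\bigotimes_{i>n}B_i$, so that $A=A_{\le n}\otimes_kV_n$ and $B=B_{\le n}\otimes_kB_{>n}$.

\begin{lemma}\label{lem:ff}
The map $A\to B$ is faithfully flat.
\end{lemma}

\begin{proof}
The ring $B_n$ is flat over $R_n$. A prime of $R_n$ that is not in the image of $\mathrm{Spec}\,Q_{n,0}$ contains some $x_n-c$ with $c\in S_{n,0}$, so it equals $(x_n-c)$. Since $c\notin S_{n,1}$, this prime is in the image of $\mathrm{Spec}\,Q_{n,1}$. Hence $\mathrm{Spec}\,B_n\to\mathrm{Spec}\,R_n$ is surjective and $R_n\to B_n$ is faithfully flat. The map $A\to A\otimes_{A_{\le n}}B_{\le n}=B_{\le n}\otimes_kV_n$ is a composite of base changes of the maps $R_i\to B_i$, $i\le n$, so it is faithfully flat. The ring $B$ is the directed colimit of these $A$-algebras, hence flat. For an $A$-module $M$, each map $M\to M\otimes_{A_{\le n}}B_{\le n}$ is injective, so $M\to M\otimes_AB$ is injective, and $M\otimes_AB\ne0$ if $M\ne0$.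
\end{proof}

\begin{proposition}\label{prop:conn}
For all $n\ge0$ we have $\mathrm{RHom}_{A_{\le n}}(B_{\le n},A)\in D^{\ge n}$.
\end{proposition}

The target is $A$ rather than $A_{\le n}$: the variables not yet used are carried along as coefficients, and they span a space of countable dimension, as Lemma~\ref{lem:interp} requires.

\begin{proof}
We argue by induction on $n$. For $n=0$ the complex is $A$ in degree $0$. Let $n\ge1$ and write $x=x_n$.

We first choose a resolution $P_\bullet$ of $B_{\le n-1}$ by free $A_{\le n-1}$-modules of rank at most $\kappa_{n-1}$. The $R_i$-module $Q_{i,\varepsilon}$ is generated by the finite products of the elements $(x_i-c)^{-1}$, a set of cardinality $\kappa_i$. So $B_{\le n-1}$ is generated by at most $\kappa_{n-1}$ elements (by one element if $n=1$). Moreover, a submodule $M'$ of a free $A_{\le n-1}$-module of rank at most $\kappa_{n-1}$ is again generated by at most $\kappa_{n-1}$ elements: it is the union of its intersections with the submodules spanned by finitely many basis vectors, there are at most $\kappa_{n-1}$ of these, and each intersection is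 finitely generated because $A_{\le n-1}$ is Noetherian. The resolution can therefore be built step by step.

Let $N=\mathrm{Hom}_{A_{\le n-1}}(P_\bullet,A)$, a complex of $R_n$-modules. Lemma~\ref{lem:iter} with $R'=A_{\le n-1}$ and $R''=R_n$ gives
\[
\mathrm{RHom}_{A_{\le n}}(B_{\le n},A)\simeq\mathrm{RHom}_{R_n}(B_n,N).
\]
By induction $N\in D^{\ge n-1}$. By \eqref{eq:bottom} it suffices to show that $\mathrm{Hom}_{R_n}(B_n,M)=0$ for $M=H^{n-1}(N)$, that is, $\mathrm{Hom}_{R_n}(Q_{n,\varepsilon},M)=0$ for $\varepsilon=0,1$.

Apply Lemma~\ref{lem:interp} with $R=A_{\le n-1}$, $V=V_n$ and $\kappa=\kappa_{n-1}$; the space $R\otimes_kV=k[x_i:i\ne n]$ has countable dimension. Since $A=R\otimes_kV_n[x]$, we have $M=H^{n-1}(V_n[x])$, and $x$ acts on $M$ by functoriality in the vector space $V_n[x]$. The composite $\mathrm{ev}_c\circ(x-c):V_n[x]\to V_n$ is zero, so $\mathrm{ev}_c:M\to H^{n-1}(V_n)$ kills $(x-c)M$. Let $\varphi:Q_{n,\varepsilon}\to M$ be $R_n$-linear and $q\in Q_{n,\varepsilon}$. For $c\in S_{n,\varepsilon}$ we have $\varphi(q)=(x-c)\varphi((x-c)^{-1}q)$, hence $\mathrm{ev}_c(\varphi(q))=0$.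 As $|S_{n,\varepsilon}|=\kappa_n>2^{\kappa_{n-1}}$, Lemma~\ref{lem:interp} gives $\varphi(q)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The map $A\to B$ is faithfully flat by Lemma~\ref{lem:ff}. Lemma~\ref{lem:iter} with $R'=A_{\le n}$, $R''=V_n$, $X=B_{\le n}$ and $Y=B_{>n}$ gives
\[
\mathrm{RHom}_A(B,A)\simeq\mathrm{RHom}_{V_n}\bigl(B_{>n},\mathrm{RHom}_{A_{\le n}}(B_{\le n},A)\bigr).
\]
By Proposition~\ref{prop:conn} and \eqref{eq:bottom}, this lies in $D^{\ge n}$ for every $n$, so it is zero. Thus the $\infty$-category $\mathcal D$ of Proposition~\ref{prop:orth} contains $A\ne0$, and the remaining claims follow from that proposition.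
\end{proof}

\section{Descent and descendability}\label{sec:B}

In this section $A\to B$ is a faithfully flat map in $\mathrm{CAlg}^{\mathrm{cn}}$, and unadorned tensor products are over $A$. Flatness will be used only in Subsection~\ref{sub:prest}, to pass from stable to prestable $\infty$-categories. We use the following description of $\mathrm{Th}(B)$.

\begin{lemma}\label{lem:Th}
$\mathrm{Th}(B)$ is the smallest thick subcategory of $\mathrm{Mod}_A$ containing $B\otimes N$ for all $N\in\mathrm{Mod}_A$.
\end{lemma}

\begin{proof}
Let $\mathcal T$ be this thick subcategory; it is contained in $\mathrm{Th}(B)$. The class of $X$ with $X\otimes N\in\mathcal T$ for all $N$ is thick and contains every $B\otimes N'$, so it contains $\mathcal T$. Hence $\mathcal T$ is a thick $\otimes$-ideal containing $B$.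
\end{proof}

So if $A\to B$ is descendable, a property of $A$-modules that defines a thick subcategory and holds for all $B\otimes N$ holds for $A$.

\begin{remark}\label{rem:consistent}
The modules $M$ with $\mathrm{RHom}_A(M,A)=0$ form a thick $\otimes$-ideal, since $\mathrm{RHom}_A(M\otimes N,A)=\mathrm{RHom}_A(N,\mathrm{RHom}_A(M,A))$. So $\mathrm{RHom}_A(B,A)\ne0$ whenever $A\to B$ is descendable and $A\ne0$. The proof of Theorem~\ref{thm:C}(i) shows that its hypothesis implies descendability, so in any example as in Theorem~\ref{thm:A} one of the two rings has cardinality at least $\aleph_\omega$.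
\end{remark}

\subsection{From categories to objects: (1) implies (2)}

Let $\mathcal D\in\mathrm{Lin}^{\mathrm{st}}(A)$, and write $(-)^\simeq$ for the core, the largest $\infty$-groupoid contained in an $\infty$-category. Evaluation at $A$ gives $\mathrm{Map}_{\mathrm{Lin}(A)}(\mathrm{Mod}_A^{\mathrm{cn}},\mathcal D)\simeq\mathcal D^\simeq$, and likewise over each $B^n$; base change of functors corresponds to $X\mapsto B^n\otimes X$. The full faithfulness contained in (1) thus gives $\mathcal D^\simeq\simeq\varprojlim_\Delta(\mathcal D_{B^n})^\simeq$. To see morphisms as well, apply this to $\mathrm{Fun}(\Delta^1,\mathcal D)$. It is stable, presentable and $A$-linear for the pointwise action, and $\mathrm{Mod}_{B^n}(\mathrm{Fun}(\Delta^1,\mathcal D))=\mathrm{Fun}(\Delta^1,\mathrm{Mod}_{B^n}(\mathcal D))$. Both $(-)^\simeq$ and $\mathrm{Fun}(\Delta^1,-)$ commute with limits, so $\mathcal D\to\varprojlim_\Delta\mathcal D_{B^n}$ induces equivalences on cores and on cores of arrow categories. The mapping spaces of an $\infty$-category $\mathcal A$ are the fibers of $\mathrm{Fun}(\Delta^1,\mathcal A)^\simeq\to\mathcal A^\simeq\times\mathcal A^\simeq$,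 so the functor is an equivalence, and in particular fully faithful.

\subsection{A universal cone: (2) implies (3)}

Assume (2). For $\mathcal D\in\mathrm{Lin}^{\mathrm{st}}(A)$ and $X,Y\in\mathcal D$,
\[
\mathrm{Map}_{\mathcal D}(Y,X)\simeq\varprojlim_\Delta\mathrm{Map}_{\mathcal D_{B^n}}(B^n\otimes Y,B^n\otimes X)\simeq\mathrm{Map}_{\mathcal D}\bigl(Y,\varprojlim_\Delta B^n\otimes X\bigr),
\]
so $X\simeq\varprojlim_\Delta B^\bullet\otimes X$. Let $T_n=\varprojlim_{\Delta_{\le n}}B^\bullet\in\mathrm{Mod}_A$ be the partial totalization. It is a finite limit of objects $B^j$, $0\le j\le n$ \cite[1.2.4.17]{HA}; in particular $T_n\in\mathrm{Th}(B)$. Let $F_n=\mathrm{fib}(A\to T_n)$, with the map $\epsilon_n:F_n\to A$. The functor $-\otimes X:\mathrm{Mod}_A\to\mathcal D$ is exact, so it commutes with these finite limits, and $\varprojlim_\Delta=\varprojlim_n\varprojlim_{\Delta_{\le n}}$. We obtain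
\begin{equation}\label{eq:tower}
\varprojlim_n\,F_n\otimes X=0\qquad\text{for all }\mathcal D\in\mathrm{Lin}^{\mathrm{st}}(A)\text{ and all }X\in\mathcal D.
\end{equation}
It suffices to show that some $\epsilon_m$ is null: then $A$ is a retract of $T_m=\mathrm{cofib}(\epsilon_m)$, so $A\in\mathrm{Th}(B)$.

The case $\mathcal D=\mathrm{Mod}_A$, $X=A$ of \eqref{eq:tower} is too weak for this. For discrete rings it is the exactness of the complex $0\to A\to B\to B\otimes B\to\cdots$, which holds for every faithfully flat map, including the non-descendable map of Theorem~\ref{thm:A}. We therefore use the freedom in choosing $\mathcal D$. We adjoin to $\mathrm{Mod}_A$ a new object $z$ with a universal cone over the tower $(F_n)$. Then \eqref{eq:tower} forces the cone to be null, and universality lets us read this off in $\varinjlim_n\mathrm{RHom}_A(F_n,A)$.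

For a small $\infty$-category $I$ let $\mathcal P_A(I)=\mathrm{Fun}(I^{\mathrm{op}},\mathrm{Mod}_A)$. It is the free object of $\mathrm{Lin}^{\mathrm{st}}(A)$ on $I$: there is a functor $I\to\mathcal P_A(I)$, $i\mapsto h_i$, with $\mathrm{Map}(N\otimes h_i,V)=\mathrm{Map}_A(N,V(i))$, and restriction along it identifies $A$-linear colimit-preserving functors $\mathcal P_A(I)\to\mathcal D$ with functors $I\to\mathcal D$. Let $J=\mathbb Z_{\ge0}^{\mathrm{op}}$, so that functors on $J$ are towers, and let $J^\triangleleft$ be $J$ with an initial object $-\infty$ adjoined. The tower $(F_n)$ gives an $A$-linear functor $\Phi:\mathcal P_A(J)\to\mathrm{Mod}_A$ with $\Phi(h_n)=F_n$. Its right adjoint sends $W$ to $n\mapsto\mathrm{RHom}_A(F_n,W)$, because $\mathrm{Map}_A(\Phi(N\otimes h_n),W)=\mathrm{Map}_A(N,\mathrm{RHom}_A(F_n,W))$. The right adjoint of the functor $\mathcal P_A(J)\to\mathcal P_A(J^\triangleleft)$ induced by the inclusion is restriction. Let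
\[
\mathcal D=\mathrm{Mod}_A\sqcup_{\mathcal P_A(J)}\mathcal P_A(J^\triangleleft)
\]
be the pushout in $\mathrm{Lin}^{\mathrm{st}}(A)$, with structure functors $\alpha:\mathrm{Mod}_A\to\mathcal D$ and $\beta:\mathcal P_A(J^\triangleleft)\to\mathcal D$. By Subsection~\ref{sub:bc}, $\mathcal D$ is the pullback along the right adjoints. An object of $\mathcal D$ is thus a module $W$, a diagram $V(0)\to V(1)\to\cdots\to V(-\infty)$ indexed by $(J^\triangleleft)^{\mathrm{op}}$, and an identification $V(n)\simeq\mathrm{RHom}_A(F_n,W)$ natural in $n\ge0$. The right adjoints of $\alpha$ and $\beta$ are the projections to $W$ and $V$.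

Put $x=\alpha(A)$ and $z=\beta(h_{-\infty})$. Then $\alpha(N)=N\otimes x$ by linearity, and
\[
\mathrm{Map}_{\mathcal D}(N\otimes x,(W,V))=\mathrm{Map}_A(N,W),\qquad\mathrm{Map}_{\mathcal D}(z,(W,V))=\Omega^\infty V(-\infty).
\]
Commutativity of the pushout square gives $\beta(h_n)\simeq\alpha(F_n)=F_n\otimes x$, naturally in $n$. So $i\mapsto\beta(h_i)$ is a cone with vertex $z$ over the tower $(F_n\otimes x)$. The composite $\gamma:z\to F_0\otimes x\to x$ induces on $\mathrm{Map}_{\mathcal D}(-,(W,V))$ the map
\[
\Omega^\infty W\xrightarrow{\ \epsilon_0^*\ }\Omega^\infty\mathrm{RHom}_A(F_0,W)=\Omega^\infty V(0)\longrightarrow\Omega^\infty V(-\infty).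
\]
The cone factors through $\varprojlim_nF_n\otimes x$, which is zero by \eqref{eq:tower}; hence $\gamma$ is null and the displayed map is null for every $(W,V)$. Take $W=A$ and let $V$ be the colimit cocone, $V(-\infty)=\varinjlim_n\mathrm{RHom}_A(F_n,A)$. The element $1\in\pi_0A$ is sent to the class of $\epsilon_0$ in $\varinjlim_n\pi_0\mathrm{Map}_A(F_n,A)$, and the image of $\epsilon_0$ at stage $m$ is $\epsilon_m$. Since the class is zero, $\epsilon_m$ is null for some $m$. This proves (3).

\subsection{Descent for stable categories}

From now on $A\to B$ is descendable, and we prove (1). The tool is the descent criterion \cite[4.7.5.3]{HA}, applied to opposite $\infty$-categories. An augmented cosimplicial object is \emph{split} if it has an extra codegeneracy; a split object is a limit diagram, and its image under any functor is again split. For a functor $G$, a cosimplicial object $X^\bullet$ is \emph{$G$-split} if $GX^\bullet$ extends to a split augmented cosimplicial object. A commutative square of $\infty$-categories with horizontal functors $p:\mathcal A\to\mathcal A'$, $q:\mathcal B\to\mathcal B'$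 and vertical functors $a:\mathcal A\to\mathcal B$, $a':\mathcal A'\to\mathcal B'$ is \emph{right adjointable} if $p$ and $q$ have right adjoints and the induced map $a\,p^R\to q^Ra'$ is an equivalence.

\begin{theorem}[{\cite[4.7.5.3]{HA}}]\label{thm:BB}
Let $\mathcal C^\bullet$ be an augmented cosimplicial $\infty$-category and $G:\mathcal C^{-1}\to\mathcal C^0$ the augmentation. Suppose that
\begin{enumerate}
\item[(a)] totalizations of $G$-split cosimplicial objects exist in $\mathcal C^{-1}$ and are preserved by $G$;
\item[(b)] for every $[m]\to[n]$ in $\Delta_+$, the square with horizontal functors $d^0:\mathcal C^m\to\mathcal C^{m+1}$ and $d^0:\mathcal C^n\to\mathcal C^{n+1}$ is right adjointable;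
\item[(c)] $G$ is conservative.
\end{enumerate}
Then $\mathcal C^{-1}\simeq\varprojlim_\Delta\mathcal C^n$.
\end{theorem}

In both applications below, (b) comes from the equivalence
\begin{equation}\label{eq:pushout}
B^{n+1}\simeq B^n\otimes_{B^m}B^{m+1},
\end{equation}
which holds because $d^0:B^m\to B^{m+1}$ is the base change $B^m\to B\otimes B^m$ of $A\to B$.

\begin{proposition}\label{prop:step1}
For $\mathcal D\in\mathrm{Lin}^{\mathrm{st}}(A)$, the functor $G=B\otimes-:\mathcal D\to\mathcal D_B$ is conservative, and $\mathcal D\simeq\varprojlim_\Delta\mathcal D_{B^n}$.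
\end{proposition}

\begin{proof}
We check the conditions of Theorem~\ref{thm:BB} for $\mathcal C^n=\mathcal D_{B^n}$.

(c) As $G$ is exact, it suffices to show that $B\otimes X=0$ implies $X=0$. The modules $M$ with $M\otimes X=0$ form a thick subcategory containing every $B\otimes N$. So it contains $A$, and $X=0$.

(b) The right adjoints are the forgetful functors, and the required equivalence is the base change formula \eqref{eq:bc} for the pushout \eqref{eq:pushout}.

(a) The $\infty$-category $\mathcal D$ has all small limits. Let $X^\bullet$ be $G$-split. The difficulty is that $B\otimes-$ has no reason to commute with an infinite limit. For $M\in\mathrm{Mod}_A$ consider the comparison map in $\mathcal D$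
\[
\theta_M:\ B\otimes\varprojlim_\Delta(M\otimes X^\bullet)\longrightarrow\varprojlim_\Delta(B\otimes M\otimes X^\bullet).
\]
Source and target are exact functors of $M$, so the $M$ for which $\theta_M$ is an equivalence form a thick subcategory. For $M=B\otimes N$, the object $M\otimes X^\bullet$ is the image of $GX^\bullet$ under the functor $Y\mapsto N\otimes UY$, so it extends to a split augmented object. Its limit is then preserved by every functor, and $\theta_M$ is an equivalence. Hence $\theta_A$ is an equivalence, that is, $UG$ preserves the totalization of $X^\bullet$. Since $U$ is conservative and preserves limits, so does $G$.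
\end{proof}

\begin{proposition}\label{prop:step2}
$\mathrm{Lin}^{\mathrm{st}}(A)\simeq\varprojlim_\Delta\mathrm{Lin}^{\mathrm{st}}(B^n)$.
\end{proposition}

\begin{proof}
We apply Theorem~\ref{thm:BB} with $\mathcal C^n=\mathrm{Lin}^{\mathrm{st}}(B^n)$ and $G(\mathcal D)=\mathcal D_B$.

(a) The $\infty$-categories $\mathrm{Lin}^{\mathrm{st}}(A)$ and $\mathrm{Lin}^{\mathrm{st}}(B)$ have all small limits, computed on underlying $\infty$-categories. By \cite[4.8.4.1]{HA}, $\mathcal D_B=\mathrm{Mod}_B(\mathcal D)$ is naturally equivalent to the $\infty$-category of $A$-linear colimit-preserving functors $\mathrm{Mod}_B\to\mathcal D$, and this commutes with limits in $\mathcal D$. So $G$ preserves all small limits.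

(b) The right adjoints are restrictions of scalars. By \eqref{eq:pushout}, $\mathrm{Mod}_{B^n}\otimes_{\mathrm{Mod}_{B^m}}\mathrm{Mod}_{B^{m+1}}\simeq\mathrm{Mod}_{B^{n+1}}$. Tensoring this over $\mathrm{Mod}_{B^{m+1}}$ with $\mathcal E\in\mathrm{Lin}^{\mathrm{st}}(B^{m+1})$ gives the required equivalence $\mathrm{Mod}_{B^n}\otimes_{\mathrm{Mod}_{B^m}}\mathcal E\simeq\mathrm{Mod}_{B^{n+1}}\otimes_{\mathrm{Mod}_{B^{m+1}}}\mathcal E$.

(c) If $f:\mathcal D\to\mathcal D'$ becomes an equivalence over $B$, then each $f_{B^n}$ is an equivalence, and $f\simeq\varprojlim_\Delta f_{B^n}$ by Proposition~\ref{prop:step1}.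
\end{proof}

\subsection{Descent of the connective part: (3) implies (1)}\label{sub:prest}

By (P1), a Grothendieck prestable $\infty$-category is a stable one together with a t-structure. The stable part descends by the last two propositions, and it remains to descend the t-structure.

\begin{proposition}\label{prop:step3}
The functor $\mathrm{Lin}(A)\to\varprojlim_\Delta\mathrm{Lin}(B^n)$ is fully faithful.
\end{proposition}

\begin{proof}
Let $\mathcal C\in\mathrm{Lin}(A)$ and $\mathcal E=\mathrm{Sp}(\mathcal C)$. By Proposition~\ref{prop:step1} and Lemma~\ref{lem:texact}(i), $\varprojlim_\Delta\mathcal C_{B^n}$ is the full subcategory of $\varprojlim_\Delta\mathcal E_{B^n}\simeq\mathcal E$ spanned by the $X$ with $B^n\otimes X\in\mathcal C$ for all $n\ge0$. It contains $\mathcal C$. Conversely, if $B\otimes X\in\mathcal C$, then $B\otimes\tau_{\le-1}X=\tau_{\le-1}(B\otimes X)=0$ by Lemma~\ref{lem:texact}(ii), so $\tau_{\le-1}X=0$ by conservativity, and $X\in\mathcal C$. Thus $\mathcal C\simeq\varprojlim_\Delta\mathcal C_{B^n}$, and by Subsection~\ref{sub:bc} this is also a limit in $\mathrm{Mod}_{\mathrm{Mod}_A^{\mathrm{cn}}}(\mathrm{Pr}^L)$.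 For $\mathcal C'\in\mathrm{Lin}(A)$, the adjunction between base change and restriction of scalars now gives
\[
\mathrm{Map}_{\mathrm{Lin}(A)}(\mathcal C',\mathcal C)\simeq\varprojlim_\Delta\mathrm{Map}_{\mathrm{Lin}(A)}(\mathcal C',\mathcal C_{B^n})\simeq\varprojlim_\Delta\mathrm{Map}_{\mathrm{Lin}(B^n)}(\mathcal C'_{B^n},\mathcal C_{B^n}).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:step4}
The functor $\mathrm{Lin}(A)\to\varprojlim_\Delta\mathrm{Lin}(B^n)$ is essentially surjective.
\end{proposition}

\begin{proof}
Let $(\mathcal C_n)$ be an object of the limit and $\mathcal E_n=\mathrm{Sp}(\mathcal C_n)$, with the t-structure of (P1). By Proposition~\ref{prop:step2} there is $\mathcal D\in\mathrm{Lin}^{\mathrm{st}}(A)$ with compatible equivalences $\mathcal D_{B^n}\simeq\mathcal E_n$, and we identify the two sides. For every $[n]\to[m]$ in $\Delta$, the subcategory $\mathcal C_m\subset\mathcal E_m=\mathrm{Mod}_{B^m}(\mathcal E_n)$ is the base change of $\mathcal C_n\subset\mathcal E_n$ along $B^n\to B^m$. By Proposition~\ref{prop:step1}, $\mathcal D\simeq\varprojlim_\Delta\mathcal E_n$,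 via $X\mapsto(B^n\otimes X)_n$.

\emph{A t-structure on $\mathcal D$.} We would like to truncate levelwise, but the codegeneracy maps, such as the multiplication $B^1\to B^0$, need not be flat, so the corresponding transition functors need not commute with truncation. We avoid them: the limit over $\Delta$ agrees with the limit over the subcategory $\Delta_s$ of injective maps \cite[6.5.3.7]{HTT}. For injective $[n]\to[m]$ we have $B^m\simeq B^n\otimes B^{\otimes(m-n)}$, so $B^n\to B^m$ is flat and $\mathcal E_n\to\mathcal E_m$ is t-exact by Lemma~\ref{lem:texact}(ii). Define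
\[
\mathcal D_{\ge0}=\{X:B\otimes X\in\mathcal C_0\},\qquad\mathcal D_{\le-1}=\{X:B\otimes X\in(\mathcal E_0)_{\le-1}\}.
\]
By t-exactness of $\mathcal E_0\to\mathcal E_n$, the components $B^n\otimes X$ of an object of $\mathcal D_{\ge0}$ or $\mathcal D_{\le-1}$ lie in $\mathcal C_n$ or $(\mathcal E_n)_{\le-1}$ for all $n$. For $X\in\mathcal D_{\ge0}$ and $X'\in\mathcal D_{\le-1}$, the space $\mathrm{Map}_{\mathcal D}(X,X')$ is the limit of the contractible spaces $\mathrm{Map}_{\mathcal E_n}(B^n\otimes X,B^n\otimes X')$, hence contractible. To construct truncations, let $\mathcal A_n\subset\mathrm{Fun}(\Delta^1,\mathcal E_n)$ be the full subcategory of arrows $Y\to X$ with $Y\in\mathcal C_n$ and cofiber in $(\mathcal E_n)_{\le-1}$. The target functor $\mathcal A_n\to\mathcal E_n$ is an equivalence with inverse $X\mapsto(\tau_{\ge0}X\to X)$, since for an arrow in $\mathcal A_n$ the natural map $Y=\tau_{\ge0}Y\to\tau_{\ge0}X$ is an equivalence. The t-exact transition functors preserve the $\mathcal A_n$, so $\varprojlim_{\Delta_s}\mathcal A_n\to\varprojlim_{\Delta_s}\mathcal E_n\simeq\mathcal D$ is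 an equivalence. The source is a full subcategory of $\mathrm{Fun}(\Delta^1,\mathcal D)$, so every $X\in\mathcal D$ receives a map from an object of $\mathcal D_{\ge0}$ with cofiber in $\mathcal D_{\le-1}$. Thus we have a t-structure on $\mathcal D$.

\emph{The object $\mathcal C$.} Put $\mathcal C=\mathcal D_{\ge0}$. Since $B\otimes-$ preserves colimits and $(\mathcal E_0)_{\le-1}$ is closed under filtered colimits, so is $\mathcal D_{\le-1}$. The $\infty$-category $\mathcal C=\mathcal D\times_{\mathcal E_0}\mathcal C_0$ is a pullback along colimit-preserving functors of presentable $\infty$-categories, hence presentable. By (P2), $\mathcal C$ is Grothendieck prestable. It is closed under colimits in $\mathcal D$ and stable under the action of $M\in\mathrm{Mod}_A^{\mathrm{cn}}$, because $B\otimes(M\otimes X)=M\otimes(B\otimes X)$. So $\mathcal C\in\mathrm{Lin}(A)$, the inclusion $\mathcal C\to\mathcal D$ is a map in $\mathrm{Lin}(A)$, and $\mathcal C_B=\mathrm{Mod}_B(\mathcal C)$ is the full subcategory of $Y\in\mathcal D_B=\mathcal E_0$ with $UY\in\mathcal C$.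

\emph{$\mathcal C_B=\mathcal C_0$ inside $\mathcal E_0$.} This is where the gluing datum over $B^1=B\otimes B$ is used. Let $i_1,i_2:B\to B\otimes B$ be the inclusions of the first and second factor, and $i_1^*,i_2^*:\mathcal E_1\to\mathcal E_0$ the restrictions of scalars. Since $\mathcal C_1$ is the base change of $\mathcal C_0$ along either map, Lemma~\ref{lem:texact}(i) shows that for $Z\in\mathcal E_1$
\[
i_1^*Z\in\mathcal C_0\iff Z\in\mathcal C_1\iff i_2^*Z\in\mathcal C_0 .
\]
Let $Y\in\mathcal E_0$ and $Z=B^1\otimes_{B,i_2}Y$. By \eqref{eq:bc}, $i_1^*Z=B\otimes UY$, so $UY\in\mathcal C$ if and only if $Z\in\mathcal C_1$. If $Y\in\mathcal C_0$, then its base change $Z$ lies in $\mathcal C_1$, so $UY\in\mathcal C$. Conversely, suppose $UY\in\mathcal C$, so that $i_2^*Z\in\mathcal C_0$. The multiplication $B^1\to B$ is a retraction of $i_2$ as a map of $B$-modules, where $B$ acts on $B^1$ through $i_2$. So $Y$ is a retract of $i_2^*Z$, and $Y\in\mathcal C_0$. Base change along a map $B^0\to B^n$ now gives $\mathcal C_{B^n}=\mathcal C_n$ inside $\mathcal E_n$ for all $n$.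

\emph{Comparing descent data.} In $\varprojlim_\Delta\mathrm{Lin}(B^n)$ we have maps
\[
(\mathcal C_{B^n})\longrightarrow(\mathcal D_{B^n})\simeq(\mathcal E_n)\longleftarrow(\mathcal C_n)
\]
that are levelwise fully faithful with the same essential image. A fully faithful map $\mathcal C_n\to\mathcal E_n$ in $\mathrm{Lin}(B^n)$ is a monomorphism: $\mathrm{Map}(\mathcal C',\mathcal C_n)\to\mathrm{Map}(\mathcal C',\mathcal E_n)$ is the inclusion of the components of functors with image in $\mathcal C_n$. So the space of factorizations of $\mathcal C_{B^n}\to\mathcal E_n$ through $\mathcal C_n$ is contractible for each $n$. The space of factorizations of $(\mathcal C_{B^n})\to(\mathcal E_n)$ through $(\mathcal C_n)$ is the limit of these spaces, hence nonempty, and any such factorization is a levelwise equivalence. Therefore $(\mathcal C_{B^n})\simeq(\mathcal C_n)$.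
\end{proof}

Propositions~\ref{prop:step3} and~\ref{prop:step4} give (1), and the proof of Theorem~\ref{thm:B} is complete.

\section{The threshold $\aleph_\omega$}\label{sec:C}

By Theorem~\ref{thm:B}, both parts of Theorem~\ref{thm:C} are statements about descendability. Let $I=\mathrm{fib}(A\to B)=K[-1]$, with $K$ as in Lemma~\ref{lem:K}. The map $I^{\otimes m}\to A$ is a class in $\mathrm{Ext}^m_A(K^{\otimes m},A)$. We will see that $A\to B$ is descendable if one of these classes vanishes, and that this happens when the flat modules $K^{\otimes m}$ have bounded projective dimension. For part (ii) we construct nonzero classes of the same kind in all degrees.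

\subsection{Projective dimension of flat modules}

\begin{lemma}\label{lem:pd}
Let $R$ be a commutative ring and $n\ge0$. A flat $\aleph_n$-presented $R$-module $M$ has projective dimension at most $n+1$.
\end{lemma}

\begin{proof}
Fix a presentation with at most $\aleph_n$ generators and relations. Let $I$ be the directed poset of pairs consisting of a finite set of generators and a finite set of relations among them, and let $M_i$ be the finitely presented module defined by $i\in I$. Then $|I|\le\aleph_n$ and $M=\varinjlim_IM_i$. By Lazard's theorem $M$ is a directed colimit of finite free modules, so $M_i\to M$ factors as $M_i\to L\to M$ with $L$ finite free. Lift $L\to M$ to $L\to M_{i'}$ with $i'\ge i$. The composite $M_i\to L\to M_{i'}$ and the transition map agree after mapping to $M$; as $M_i$ is finitely generated, they agree after mapping to some $M_{j(i)}$. So it suffices to prove the following statement, by induction on $n$.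

\medskip
\noindent$(\ast_n)$ \emph{Let $(M_i)_{i\in I}$ be a directed system with $|I|\le\aleph_n$ such that for each $i$ there is $j(i)\ge i$ for which $M_i\to M_{j(i)}$ factors through a free module. Then $M=\varinjlim_IM_i$ has projective dimension at most $n+1$.}
\medskip

Let $n=0$. Enumerate $I=\{a_0,a_1,\dots\}$, put $i_0=a_0$, and choose $i_{r+1}$ above both $j(i_r)$ and $a_{r+1}$. This sequence is cofinal and $M_{i_r}\to M_{i_{r+1}}$ factors through a free module $L_r$. So $M=\varinjlim_rL_r$, with transition maps $t_r:L_r\to M_{i_{r+1}}\to L_{r+1}$, and $0\to\bigoplus_rL_r\xrightarrow{1-t}\bigoplus_rL_r\to M\to0$ is a free resolution; injectivity of $1-t$ is seen on the lowest nonzero component.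

Let $n\ge1$. Choose a function $u:I\times I\to I$ assigning to each pair an upper bound, and an enumeration $I=\{a_\beta:\beta<\omega_n\}$, with repetitions allowed. For $\alpha<\omega_n$ let $I_\alpha$ be the closure of $\{a_0\}\cup\{a_\beta:\beta<\alpha\}$ under $j$ and $u$. Each $I_\alpha$ is directed, closed under $j$, and of cardinality at most $\aleph_{n-1}$; the $I_\alpha$ increase, $I_\lambda=\bigcup_{\alpha<\lambda}I_\alpha$ for limit ordinals $\lambda$, and their union is $I$. Let $M_\alpha=\varinjlim_{I_\alpha}M_i$. By $(\ast_{n-1})$, $M_\alpha$ has projective dimension at most $n$. Also $M_\lambda=\varinjlim_{\alpha<\lambda}M_\alpha$ for limit $\lambda$, and $M=\varinjlim_{\alpha<\omega_n}M_\alpha$.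

The maps $M_\alpha\to M_{\alpha+1}$ need not be injective, so we pass to resolutions, where they can be made so. By transfinite recursion we construct free resolutions $P^\alpha_\bullet\to M_\alpha$, compatible with the transition maps, such that $P^{\alpha+1}_r=P^\alpha_r\oplus L^\alpha_r$ with $L^\alpha_r$ free, and $P^\lambda=\bigcup_{\alpha<\lambda}P^\alpha$ for limit $\lambda$. At a successor step, let $L^\alpha_0$ be a free module surjecting onto $M_{\alpha+1}$, and then let $L^\alpha_r$ be a free module surjecting onto the kernel of the map already defined on $P^{\alpha+1}_{r-1}$. At a limit step, the union is degreewise free, and it resolves $M_\lambda$ because directed colimits are exact. In the same way $P=\bigcup_\alpha P^\alpha$ is a free resolution of $M$.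

Let $N$ be an $R$-module, $i\ge n+2$, and $e:P_i\to N$ a cocycle. We construct compatible maps $h_\alpha:P^\alpha_{i-1}\to N$ with $h_\alpha d=e$ on $P^\alpha_i$; their union shows that $e$ is a coboundary, so $\mathrm{Ext}^i_R(M,N)=0$. The map $h_0$ exists because $\mathrm{Ext}^i_R(M_0,N)=0$, and at limit ordinals we take unions. Given $h_\alpha$, extend it by zero on $L^\alpha_{i-1}$ to $h'$ on $P^{\alpha+1}_{i-1}$. Then $e-h'd$ vanishes on $P^\alpha_i$, so it is a cocycle on the quotient complex $L^\alpha_\bullet=P^{\alpha+1}_\bullet/P^\alpha_\bullet$. The degreewise split sequence $0\to P^\alpha\to P^{\alpha+1}\to L^\alpha\to0$ gives an exact sequence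
\[
\mathrm{Ext}^{i-1}_R(M_\alpha,N)\to H^i\mathrm{Hom}_R(L^\alpha_\bullet,N)\to\mathrm{Ext}^i_R(M_{\alpha+1},N),
\]
whose outer terms vanish because $i-1>n$. So $e-h'd=gd$ for a map $g:P^{\alpha+1}_{i-1}\to N$ vanishing on $P^\alpha_{i-1}$, and $h_{\alpha+1}=h'+g$ extends $h_\alpha$.
\end{proof}

The next lemma transports the bound from $\pi_0A$ to $A$.

\begin{lemma}\label{lem:ext}
Let $A\in\mathrm{CAlg}^{\mathrm{cn}}$ and let $M$ be a flat $A$-module such that $\pi_0M$ has projective dimension at most $d$ over $\pi_0A$. Then $\mathrm{Ext}^i_A(M,N)=0$ for $N$ connective and $i>d$.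
\end{lemma}

\begin{proof}
We use induction on $d$. For a free module $L=\bigoplus A$ we have $\mathrm{Ext}^i_A(L,N)=\prod\pi_{-i}N=0$ for $i>0$. If $d=0$, then $M$ is projective \cite[7.2.2.18]{HA}, hence a retract of a free module. If $d\ge1$, choose $f:L\to M$ with $L$ free and $\pi_0f$ surjective, and let $M'=\mathrm{fib}(f)$. The module $\ker(\pi_0f)$ is flat, being the kernel of a surjection of flat modules, and has projective dimension at most $d-1$. Since $\pi_0M$ is flat, tensoring $0\to\ker(\pi_0f)\to\pi_0L\to\pi_0M\to0$ with $\pi_rA$ gives a short exact sequence $0\to\pi_rA\otimes\ker(\pi_0f)\to\pi_rL\to\pi_rM\to0$. So $f$ is surjective on all homotopy groups, $\pi_rM'=\pi_rA\otimes\ker(\pi_0f)$, and $M'$ is flat with $\pi_0M'=\ker(\pi_0f)$. In the exact sequence $\mathrm{Ext}^{i-1}_A(M',N)\to\mathrm{Ext}^i_A(M,N)\to\mathrm{Ext}^i_A(L,N)$ the outer terms vanish for $i>d$.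
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(i)]
By Lemma~\ref{lem:K}, $K$ is flat, and $\pi_0K=\pi_0B/\pi_0A$ is $\aleph_n$-presented, since one relation is added. Let $m=n+2$. The module $K^{\otimes m}$ is a filtered colimit of finite free modules, hence flat, and $\pi_0(K^{\otimes m})=(\pi_0K)^{\otimes m}$ is $\aleph_n$-presented by right exactness of the tensor product. Lemmas~\ref{lem:pd} and~\ref{lem:ext} give $\mathrm{Ext}^m_A(K^{\otimes m},A)=0$, so $I^{\otimes m}\to A$ is null and $A$ is a retract of its cofiber. This map is the composite $I^{\otimes m}\to I^{\otimes(m-1)}\to\cdots\to I\to A$, and $\mathrm{cofib}(I^{\otimes(j+1)}\to I^{\otimes j})=\mathrm{cofib}(I\to A)\otimes I^{\otimes j}=B\otimes I^{\otimes j}$. So $\mathrm{cofib}(I^{\otimes m}\to A)$ is an iterated extension of objects of $\mathrm{Th}(B)$. Hence $A\in\mathrm{Th}(B)$, and Theorem~\ref{thm:B} applies.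

If $|\pi_0A|,|\pi_0B|<\aleph_\omega$, both are at most $\aleph_n$ for some $n$. The free $\pi_0A$-module on the set $\pi_0B$ has at most $\aleph_n$ elements, so taking all elements of $\pi_0B$ as generators and all elements of the kernel as relations gives a presentation of the required size.
\end{proof}

\subsection{An obstruction to descendability}

Call a map $f$ in $\mathrm{Mod}_A$ \emph{$B$-null} if $B\otimes f$ is null.

\begin{lemma}\label{lem:nilp}
If $A\to B$ is descendable, there is $N\ge1$ such that every composite of $N$ $B$-null maps is null.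
\end{lemma}

\begin{proof}
Let $\mathcal T_N$ be the class of $X\in\mathrm{Mod}_A$ such that $X\otimes(f_N\cdots f_1)$ is null for all composable $B$-null maps $f_1,\dots,f_N$. Then $B\in\mathcal T_1$, $\mathcal T_N\subset\mathcal T_{N+1}$, and $\mathcal T_N$ is closed under retracts, shifts and tensoring with arbitrary modules. Let $X'\xrightarrow{\iota}X\to X''$ be a cofiber sequence with $X'\in\mathcal T_a$ and $X''\in\mathcal T_b$. Let $f:U\to V$ be a composite of $b$ and $g:V\to W$ a composite of $a$ $B$-null maps. The composite of $X\otimes f$ with $X\otimes V\to X''\otimes V$ factors through $X''\otimes f$, so it is null, and $X\otimes f=(\iota\otimes V)\circ h$ for some $h:X\otimes U\to X'\otimes V$. Then $X\otimes gf=(\iota\otimes W)\circ(X'\otimes g)\circ h$ is null, so $X\in\mathcal T_{a+b}$. Hence $\bigcup_N\mathcal T_N$ is a thick $\otimes$-ideal containing $B$, and it contains $A$.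
\end{proof}

We need, for every $n$, a nonzero composite of $n$ $B$-null maps. As in Section~\ref{sec:A}, we take an infinite tensor product in which each factor contributes one cohomological degree. The nonvanishing will reduce to the following combinatorial statement. Let $k=\mathbb F_2$. A function on a set is \emph{cofinitely constant} if it is constant off a finite subset. For $i\ge1$ fix a set $S_i$ with $|S_i|=\aleph_{i-1}$ and a function $u_i:S_i\to k$ both of whose fibers have cardinality $\aleph_{i-1}$.

\begin{lemma}\label{lem:comb}
Let $n\ge1$. There are no functions $f_1,\dots,f_n:S_1\times\cdots\times S_n\to k$ such that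
\begin{equation}\label{eq:comb}
u_1(s_1)\cdots u_n(s_n)=f_1(s)+\dots+f_n(s)\qquad\text{for all }s=(s_1,\dots,s_n),
\end{equation}
and each $f_i$ is cofinitely constant in $s_i$ when the other coordinates are fixed.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=1$, both fibers of $u_1$ are infinite, so $u_1$ is not cofinitely constant. Let $n\ge2$ and suppose the $f_i$ exist. For each $s'\in S_1\times\cdots\times S_{n-1}$, the function $f_n(s',-)$ is constant off a finite subset of $S_n$. There are $\aleph_{n-2}$ elements $s'$, so the union of these finite sets has cardinality at most $\aleph_{n-2}<\aleph_{n-1}$. Hence there are $t,t'\in S_n$ outside the union with $u_n(t)=1$ and $u_n(t')=0$, and $f_n(s',t)=f_n(s',t')$ for all $s'$. Subtracting \eqref{eq:comb} at $(s',t')$ from \eqref{eq:comb} at $(s',t)$ gives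
\[
u_1(s_1)\cdots u_{n-1}(s_{n-1})=\sum_{i<n}\bigl(f_i(s',t)-f_i(s',t')\bigr),
\]
and the $i$th summand is cofinitely constant in $s_i$. This contradicts the case $n-1$.
\end{proof}

\begin{example}
The growth of the cardinalities cannot be omitted. If $S_2$ were countable, we could take $S_1=S_2=\mathbb N$ and let $f_1(s_1,s_2)$ be $u_1(s_1)u_2(s_2)$ for $s_1\le s_2$ and $0$ otherwise, and $f_2=u_1u_2-f_1$. Then $f_1$ is finitely supported in $s_1$ for fixed $s_2$, and $f_2$ vanishes for $s_2\ge s_1$, so it is finitely supported in $s_2$ for fixed $s_1$.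
\end{example}

\subsection{A map of Boolean rings}

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
\emph{The rings.} Let $A_i$ be the ring of cofinitely constant functions $S_i\to k$ and $J_i\subset A_i$ the ideal of finitely supported functions, so that $A_i=k\oplus J_i$ and $A_i/J_i=k$. Inside the ring of all functions, let $B_i=A_i+ku_i$. This is a subring, because $J_iu_i\subset J_i$ and $u_i^2=u_i$. Since $u_i\notin A_i$ and $J_iu_i\subset A_i$, the map $1\mapsto u_i$ induces an isomorphism of $A_i$-modules $A_i/J_i\simeq B_i/A_i$. Let
\[
A=\bigotimes_{i\ge1}A_i,\qquad B=\bigotimes_{i\ge1}B_i,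
\]
the tensor products being over $k$. Since $|A_i|=|B_i|=\aleph_{i-1}$, both rings are increasing unions of subrings of cardinality $\aleph_{n-1}$, $n\ge1$, so they have cardinality $\aleph_\omega$.

Every element of $A_i$ is idempotent. Every element of $A$ is a sum of idempotents, hence idempotent, as the characteristic is $2$. So $A_i$ and $A$ are Boolean rings. They are in particular von Neumann regular, that is, all their modules are flat. The map $A\to B$ is injective, being a directed colimit of tensor products over a field of injective maps. For an $A$-module $M$, the map $M\to M\otimes_AB$ is injective because $\mathrm{Tor}_1^A(M,B/A)=0$. So $A\to B$ is faithfully flat.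

\emph{The $B$-null maps.} Let $v_i:I_i\to A_i$ be the fiber of $A_i\to B_i$ in $D(A_i)$, and let $w_i=A\otimes_{A_i}v_i$, the fiber of $A\to A\otimes_{A_i}B_i$. Since $A\to B$ factors through $A\otimes_{A_i}B_i$, the composite of $w_i$ with $A\to B$ is null. The $B$-linear map $B\otimes_Aw_i$ is adjoint to this composite, so $w_i$ is $B$-null. The map
\[
w_1\otimes\cdots\otimes w_n:\ \bigotimes_{i\le n}(A\otimes_{A_i}I_i)\longrightarrow A
\]
is the composite of the $n$ maps $\mathrm{id}\otimes w_j$ that remove the factors one at a time, and each of them is $B$-null. We show that it is not null for any $n$. Then $A\to B$ is not descendable by Lemma~\ref{lem:nilp}, and descent fails by Theorem~\ref{thm:B}.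

\emph{Reduction to finitely many factors.} Let $R=A_1\otimes_k\cdots\otimes_kA_n$, and let $A\to R$ be the ring map that is the identity on $A_i$ for $i\le n$ and the quotient $A_i\to A_i/J_i=k$ for $i>n$. Base change along it is symmetric monoidal and sends $w_i$ to $R\otimes_{A_i}v_i$ for $i\le n$. So it sends $w_1\otimes\cdots\otimes w_n$ to the map $v=v_1\otimes_k\cdots\otimes_kv_n:I_1\otimes_k\cdots\otimes_kI_n\to R$ in $D(R)$, and it suffices to show that $v$ is not null.

\emph{A projective model.} The fiber $I_i$ is the complex $(A_i\to B_i)$ in cohomological degrees $0$ and $1$, and $v_i$ is the identity in degree $0$; we ignore signs, as the characteristic is $2$. For $s\in S_i$ let $\delta_s\in A_i$ be the indicator function of $s$. The ideal $J_i=\bigoplus_sA_i\delta_s$ is projective, since the $\delta_s$ are idempotents. Let $L_i=(J_i\to A_i)$, in degrees $0$ and $1$. Multiplication by $u_i$ defines maps $J_i\to A_i$ and $A_i\to B_i$, which form a chain map $L_i\to(A_i\to B_i)$. Both complexes have cohomology only in degree $1$, where the map is the isomorphism $A_i/J_i\simeq B_i/A_i$.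 So $v_i$ is represented by the chain map $L_i\to A_i$ given in degree $0$ by $\varphi_i:J_i\to A_i$, $a\mapsto au_i$. Consequently $v$ is represented on the bounded complex of projective $R$-modules $L=L_1\otimes_k\cdots\otimes_kL_n$ by the map
\[
\varphi=\varphi_1\otimes\cdots\otimes\varphi_n:\ L^0=J_1\otimes_k\cdots\otimes_kJ_n\longrightarrow R .
\]
We have $L^1=\bigoplus_iL^{1,i}$, where $L^{1,i}$ is obtained from $L^0$ by replacing $J_i$ with $A_i$, and the differential $L^0\to L^1$ is the sum of the inclusions. The map $v$ is null in $D(R)$ if and only if it is null-homotopic, that is, if and only if there are $R$-linear maps $h_i:L^{1,i}\to R$ with $\varphi=\sum_ih_i|_{L^0}$.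

\emph{Translation.} Suppose such $h_i$ exist. Regard $R$, $L^0$ and $L^{1,i}$ as spaces of functions on $S_1\times\cdots\times S_n$. For $s=(s_1,\dots,s_n)$ let $\delta_s=\delta_{s_1}\otimes\cdots\otimes\delta_{s_n}\in L^0$, and let $\eta_{i,s}\in L^{1,i}$ be the same tensor with the $i$th factor replaced by $1$; it is an idempotent of $R$ that does not depend on $s_i$. By linearity $h_i(\eta_{i,s})=\eta_{i,s}h_i(\eta_{i,s})$ lies in $\eta_{i,s}R$, which is the tensor product of the lines $k\delta_{s_j}$, $j\ne i$, with $A_i$. Let $f_i(s)\in k$ be the value of the function $h_i(\eta_{i,s})$ at $s$. For fixed $(s_j)_{j\ne i}$, the function $s_i\mapsto f_i(s)$ is an element of $A_i$, so it is cofinitely constant. Since $\delta_s=\delta_s\eta_{i,s}$, we have $h_i(\delta_s)=\delta_sh_i(\eta_{i,s})=f_i(s)\delta_s$, while $\varphi(\delta_s)=u_1(s_1)\cdots u_n(s_n)\delta_s$. Evaluating $\varphi=\sum_ih_i|_{L^0}$ on $\delta_s$ gives \eqref{eq:comb}, contradicting Lemma~\ref{lem:comb}.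
\end{proof}

\begin{remark}
The class of $v$ lies in $\mathrm{Ext}^n_R(k,R)$, where $k=\bigotimes_{i\le n}A_i/J_i$ is a flat $R$-module. If the sets $S_1,\dots,S_n$ all had cardinality at most $\aleph_{n-2}$, this module would be $\aleph_{n-2}$-presented, and the group would vanish by Lemma~\ref{lem:pd}. So in this construction one of the first $n$ sets must have cardinality at least $\aleph_{n-1}$, for every $n\ge2$.
\end{remark}

\begin{thebibliography}{HTT}

\bibitem[HA]{HA}
Lurie, \emph{Higher Algebra}.

\bibitem[HTT]{HTT}
Lurie, \emph{Higher Topos Theory}.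

\bibitem[SAG]{SAG}
Lurie, \emph{Spectral Algebraic Geometry (Under Construction!)}, \texttt{http://www.math.harvard.edu/\~{}lurie/papers/SAG-rootfile.pdf}.

\end{thebibliography}
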